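# Endomorphism monoids of regular locally finite cylindric set algebras

## 1. Cylindric set algebras and the algebra of pure equality

The notation is that of Henkin–Monk–Tarski, *Cylindric Algebras*. Let $\alpha$ be an ordinal and $U$ a non-empty set. For $y\in{}^\alpha U$, $\kappa<\alpha$ and $u\in U$, let $y(\kappa/u)$ be the sequence $y$ with its $\kappa$-th term replaced by $u$.

**Definition (cylindric set algebra).** A cylindric set algebra of dimension $\alpha$ with base $U$ is a subalgebra of
$$\langle \mathcal P({}^\alpha U),\cup,\cap,\sim,\emptyset,{}^\alpha U,C_\kappa,D_{\kappa\mu}\rangle_{\kappa,\mu<\alpha},$$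
where $C_\kappa X=\{y:\exists u\in U\ (y(\kappa/u)\in X)\}$ and $D_{\kappa\mu}=\{y: y_\kappa=y_\mu\}$. The class of these algebras is $\mathrm{Cs}_\alpha$. We write $0=\emptyset$ and $1={}^\alpha U$.

Think of $y$ as an assignment of values to variables $v_\kappa$, and of $X$ as the set of assignments that satisfy a formula. Then $C_\kappa$ is the quantifier $\exists v_\kappa$ and $D_{\kappa\mu}$ is the equation $v_\kappa=v_\mu$. For $\alpha=2$ and $U=\mathbb R$ the elements are subsets of the plane, $C_0X$ is the union of all horizontal lines that meet $X$, and $D_{01}$ is the diagonal.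

**Definition (dimension set, local finiteness, regularity).** The dimension set of $x$ is $\Delta x=\{\kappa<\alpha:C_\kappa x\ne x\}$. The algebra is locally finite, $\mathfrak A\in\mathrm{Lf}_\alpha$, if $\Delta x$ is finite for every $x\in A$. It is regular, $\mathfrak A\in\mathrm{Cs}^{\rm reg}_\alpha$, if for all $x\in A$ and $f,g\in{}^\alpha U$: whenever $f\in x$ and $f\upharpoonright(\Delta x\cup\{0\})=g\upharpoonright(\Delta x\cup\{0\})$, then $g\in x$.

If $x=\{y:y_0<y_2\}$ over $\mathbb R$ with $\alpha=3$, then $\Delta x=\{0,2\}$. Regularity says that $x$ really is decided by the coordinates in $\Delta x\cup\{0\}$. This can fail: let $\alpha=\omega$, $U=\{0,1\}$ and $x=\{y:y_n=0\text{ for all but finitely many }n\}$. Changing one coordinate never matters, so $\Delta x=\emptyset$; but $(0,0,0,\dots)\in x$ and $(0,1,1,1,\dots)\notin x$ agree on $\{0\}$.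

Say that $x\subseteq{}^\alpha U$ *depends only on* $\Theta\subseteq\alpha$ if $f\in x$ and $f\upharpoonright\Theta=g\upharpoonright\Theta$ imply $g\in x$.

**Lemma 1.** If $x$ depends only on a finite set $\Theta$, then $\Delta x\subseteq\Theta$ and $x$ depends only on $\Delta x$. Hence a cylindric set algebra all of whose elements depend only on finitely many coordinates is in $\mathrm{Cs}^{\rm reg}_\alpha\cap\mathrm{Lf}_\alpha$.

*Proof.* If $\kappa\notin\Theta$ and $y(\kappa/u)\in x$, then $y\in x$; so $C_\kappa x=x$ and $\Delta x\subseteq\Theta$. Let $\kappa\in\Theta\setminus\Delta x$, let $f\in x$, and let $g$ agree with $f$ on $\Theta\setminus\{\kappa\}$. Then $g(\kappa/f_\kappa)$ agrees with $f$ on $\Theta$, so it is in $x$, and $g\in C_\kappa x=x$. So $x$ depends only on $\Theta\setminus\{\kappa\}$. Remove the elements of $\Theta\setminus\Delta x$ one by one. Finally, sequences that agree on $\Delta x\cup\{0\}$ agree on $\Delta x$, so the algebra is regular. $\square$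

**Definition (endomorphism monoids).** $\mathrm{End}\,\mathfrak A$ is the monoid of all endomorphisms of $\mathfrak A$, with $(ab)(x)=a(b(x))$ and the identity map as unit. A monoid $M$ is left-cancellative if $ab=ac$ implies $b=c$. For a class $K$ of algebras, $\mathrm{IEnd}[K]$ is the class of all monoids isomorphic to $\mathrm{End}\,\mathfrak A$ for some $\mathfrak A\in K$.

All groups are left-cancellative, and so is $(\mathbb N,+)$. So is the monoid of all injective self-maps of a set. The monoid $\{0,1\}$ under multiplication is not, because $0\cdot0=0\cdot1$.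

Which monoids occur as $\mathrm{End}\,\mathfrak A$ with $\mathfrak A\in\mathrm{Cs}^{\rm reg}_\alpha\cap\mathrm{Lf}_\alpha$? One case is easy.

**Lemma 2 (the one-element monoid).** Let $\mathfrak E$ be the subalgebra of the full algebra on $\mathcal P({}^\alpha U)$ generated by the $D_{\kappa\mu}$. Then $\mathfrak E\in\mathrm{Cs}^{\rm reg}_\alpha\cap\mathrm{Lf}_\alpha$ and $\mathrm{End}\,\mathfrak E=\{\mathrm{id}\}$.

*Proof.* The sets that depend only on finitely many coordinates form a subalgebra: $D_{\kappa\mu}$ depends only on $\{\kappa,\mu\}$; Boolean combinations depend on the union of the finite sets involved; and if $x$ depends only on $\Theta$, so does $C_\kappa x$, because if $y,y'$ agree on $\Theta$ then so do $y(\kappa/u),y'(\kappa/u)$. So every element of $\mathfrak E$ depends only on finitely many coordinates, and Lemma 1 applies. An endomorphism fixes the constants $D_{\kappa\mu}$, and the elements that it fixes form a subalgebra, so it fixes everything. $\square$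

What changes for a monoid $M\ne\{1\}$? The algebra needs elements that are not named by constants, so that there is something to move. They must move in all the ways that $M$ prescribes, and in no other way. The second half of this demand is the hard one.

The problem comes from "Structure problems for cylindric algebras" (https://github.com/isaacST08/Algebra-Texts-and-Books): *for $\alpha>1$, is $\mathrm{IEnd}[\mathrm{Cs}^{\rm reg}_\alpha\cap\mathrm{Lf}_\alpha]$ the class of all left-cancellative monoids?* Two facts are given as known there. (i) Every member of $\mathrm{Cs}^{\rm reg}_\alpha\cap\mathrm{Lf}_\alpha$ is simple, so its endomorphisms are injective. (ii) (Andréka–Németi) For $\alpha\ge2$ every group is $\mathrm{Aut}\,\mathfrak A$, up to isomorphism, for some $\mathfrak A$ in this class. We prove what we need of (i) in Section 2, and we do not use (ii). The answer to the problem is yes. The following is proved in ZFC.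

**Theorem 1.** Let $\alpha\ge2$. For every left-cancellative monoid $M$ there is $\mathfrak A\in\mathrm{Cs}^{\rm reg}_\alpha\cap\mathrm{Lf}_\alpha$ with $\mathrm{End}\,\mathfrak A\cong M$. Conversely, $\mathrm{End}\,\mathfrak A$ is left-cancellative for every $\mathfrak A\in\mathrm{Cs}^{\rm reg}_\alpha\cap\mathrm{Lf}_\alpha$.

**Theorem 2.** Let $\alpha\ge2$. A small category $\mathcal K$ is isomorphic to a full subcategory of the category of all $\mathfrak A\in\mathrm{Cs}^{\rm reg}_\alpha\cap\mathrm{Lf}_\alpha$ with all homomorphisms iff every morphism of $\mathcal K$ is a monomorphism ($ab=ac\Rightarrow b=c$). The representing algebras can be chosen of arbitrarily large cardinality.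

**Theorem 3 (sharpness of $\alpha>1$).** For $\alpha=0$ only the trivial monoid is of the form $\mathrm{End}\,\mathfrak A$, $\mathfrak A\in\mathrm{Cs}_0$. For $\alpha=1$ the group $\mathbb Z_3$ is not of the form $\mathrm{End}\,\mathfrak A$, $\mathfrak A\in\mathrm{Cs}_1$.

## 2. Injectivity of homomorphisms, finite bases, dimensions 0 and 1

**Lemma 3 (Fact (i)).** Let $\mathfrak A,\mathfrak B\in\mathrm{Cs}^{\rm reg}_\alpha\cap\mathrm{Lf}_\alpha$ with $\alpha\ge1$. Every homomorphism $h:\mathfrak A\to\mathfrak B$ is injective. Consequently $\mathrm{End}\,\mathfrak A$ is left-cancellative.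

*Proof.* Let $0\ne x\in A$, let $f\in x$, and let $\Theta=\Delta x\cup\{0\}$, a finite set. Let $C_{(\Theta)}$ be the composition of the $C_\kappa$, $\kappa\in\Theta$. For any $g\in{}^\alpha U$, the sequence that agrees with $f$ on $\Theta$ and with $g$ elsewhere is in $x$ by regularity; so $g\in C_{(\Theta)}x$. Thus $C_{(\Theta)}x=1$. If $h(x)=0$, then $1=h(1)=h(C_{(\Theta)}x)=C_{(\Theta)}h(x)=0$ in $\mathfrak B$, which is impossible because the base of $\mathfrak B$ is non-empty. A Boolean homomorphism with trivial kernel is injective. If $ab=ac$ in $\mathrm{End}\,\mathfrak A$, then $a(b(x))=a(c(x))$ for all $x$, so $b=c$. $\square$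

This is the second half of Theorem 1. A first test for the other half is to ask how small the base can be.

**Lemma 4.** Let $\alpha\ge1$, $\mathfrak A\in\mathrm{Cs}^{\rm reg}_\alpha\cap\mathrm{Lf}_\alpha$ with finite base $U$. Then $\mathrm{End}\,\mathfrak A$ is a group.

*Proof.* For finite $\Theta\subseteq\alpha$ containing $0$ let $A_\Theta=\{x\in A:\Delta x\subseteq\Theta\}$. By regularity $x\in A_\Theta$ is determined by the restrictions of its members to $\Theta$, so $A_\Theta$ is finite. An endomorphism $h$ maps $A_\Theta$ into itself, since $C_\kappa h(x)=h(C_\kappa x)=h(x)$ for $\kappa\notin\Theta$. By Lemma 3 it is injective on $A_\Theta$, hence onto $A_\Theta$. As $A=\bigcup_\Theta A_\Theta$, $h$ is bijective, and $h^{-1}$ is an endomorphism. $\square$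

So already $(\mathbb N,+)$ requires an infinite base. The lowest dimensions can be settled by hand.

*Proof of Theorem 3.* For $\alpha=0$, ${}^0U$ is a singleton, so $\mathfrak A$ has two elements and only the identity endomorphism.

Let $\alpha=1$ and $\mathfrak A\in\mathrm{Cs}_1$. Then $C_0x=1$ for $x\ne0$, $C_00=0$, and $D_{00}=1$. So $\mathrm{End}\,\mathfrak A$ consists of all injective Boolean endomorphisms: if $x\neq0$, then $C_0h(x)=h(1)=1$ forces $h(x)\ne0$, and conversely an injective Boolean endomorphism preserves $C_0$. Suppose $\mathrm{End}\,\mathfrak A\cong\mathbb Z_3$ and let $g\ne\mathrm{id}$ be in it. As $g$ is invertible, it is a Boolean automorphism. Pick $y$ with $gy\ne y$. If $y\setminus gy\ne0$, put $x=y\setminus gy$; then $gx\le gy$, so $x\cap gx=0$. Otherwise $gy\setminus y\neq0$; put $x=g^{-1}(gy\setminus y)$. Then $x\le y$ and $gx=gy\setminus y$, so again $x\cap gx=0$. In both cases $x\ne0$. Consider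
$$s(w)=\big(w\setminus(x\cup gx)\big)\cup g(w\cap x)\cup g^{-1}(w\cap gx).$$
The element $w$ is the disjoint union of its parts in $1\setminus(x\cup gx)$, $x$ and $gx$. The map $s$ leaves the first part alone and exchanges the other two places by means of the isomorphism $g$ from the elements below $x$ to those below $gx$. So $s$ is a Boolean automorphism, $ss=\mathrm{id}$, and $s(x)=gx\ne x$. Thus $s$ is an element of order $2$ in $\mathrm{End}\,\mathfrak A\cong\mathbb Z_3$, which is impossible. $\square$

## 3. A sorted graph whose endomorphism monoid is $M$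

The realization splits into two tasks. The first is easy: find a combinatorial object whose endomorphisms are exactly the elements of $M$. The second is to turn that object into an algebra without creating new endomorphisms.

**Definition (sorted graph).** Let $N$ be a set, whose elements are called sorts. An $N$-sorted graph is $\Gamma=(I,\sigma,\sim)$ with $\sigma:I\to N$ and $\sim$ a symmetric irreflexive relation on $I$. A homomorphism of $N$-sorted graphs preserves sorts and $\sim$ (non-edges may become edges).

Let $M$ be a left-cancellative monoid. Put $N=\{\mathsf a,\mathsf b\}\sqcup\{\mathsf c_r:r\in M\}$. Let $\Gamma_M$ have vertex set $M\times N$, sorts $\sigma(x,s)=s$, and the edges (for all $x,r\in M$)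
$$(x,\mathsf a)\sim(x,\mathsf b),\qquad(x,\mathsf b)\sim(x,\mathsf c_r),\qquad(x,\mathsf a)\sim(xr,\mathsf c_r).\tag{3.1}$$
The first two kinds of edges tie together all copies of the same $x$; the third records right multiplication by $r$. For $M=(\mathbb N,+)$ the edges at $(x,\mathsf a)$ are those to $(x,\mathsf b)$ and to $(x+r,\mathsf c_r)$, $r\in\mathbb N$; and $(0,\mathsf c_1)$ is adjacent only to $(0,\mathsf b)$.

**Lemma 5.** For $a\in M$ let $f_a(x,s)=(ax,s)$. The map $a\mapsto f_a$ is a bijection from $M$ onto the set of homomorphisms $\Gamma_M\to\Gamma_M$; all $f_a$ are injective; $f_af_b=f_{ab}$ and $f_1=\mathrm{id}$.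

*Proof.* Let $f$ be a homomorphism and write $f(x,s)=(g_s(x),s)$. The only neighbor of $(y,\mathsf b)$ of sort $\mathsf a$ is $(y,\mathsf a)$, and the only one of sort $\mathsf c_r$ is $(y,\mathsf c_r)$. So the first two kinds of edges give $g_{\mathsf a}=g_{\mathsf b}=g_{\mathsf c_r}=:g$. The only neighbor of $(y,\mathsf a)$ of sort $\mathsf c_r$ is $(yr,\mathsf c_r)$, so the third kind gives $g(xr)=g(x)r$. Hence $g(r)=g(1)r$, that is, $f=f_a$ with $a=g(1)$. Conversely, each $f_a$ preserves (3.1), because $a(xr)=(ax)r$. It is injective because $M$ is left-cancellative. The remaining claims are clear; $f_a(1,\mathsf a)=(a,\mathsf a)$ recovers $a$. $\square$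

The graph has one more property that will be used. For $N$-sorted graphs $\Gamma,\Gamma'$ and a map $n\mapsto n^{\ast}$ on $N$, consider:

**(H)** For each $n\in N$, every vertex of $\Gamma$ of sort $n$ has a neighbor of sort $n^{\ast}$, and every vertex of $\Gamma'$ of sort $n^{\ast}$ has at most one neighbor of sort $n$.

For $\Gamma=\Gamma'=\Gamma_M$ this holds with $\mathsf a^{\ast}=\mathsf b$, $\mathsf b^{\ast}=\mathsf a$, $\mathsf c_r^{\ast}=\mathsf b$. The required neighbors exist by (3.1). The only neighbor of $(x,\mathsf b)$ of sort $\mathsf a$ is $(x,\mathsf a)$, that of $(x,\mathsf a)$ of sort $\mathsf b$ is $(x,\mathsf b)$, and that of $(x,\mathsf b)$ of sort $\mathsf c_r$ is $(x,\mathsf c_r)$.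

It remains to build algebras $\mathfrak A_\Gamma$ such that, under (H), the homomorphisms $\mathfrak A_\Gamma\to\mathfrak A_{\Gamma'}$ correspond exactly to the *injective* homomorphisms $\Gamma\to\Gamma'$.

## 4. Merging classes and sliding cuts

A sensible first attempt replaces each vertex $i$ by an infinite set $W_i$ of points, and takes as elements the sets of sequences that can be described by finitely many equations and memberships $y_\kappa\in W_i$ (and, for edges, some generic relations between $W_i$ and $W_l$). Here is what happens without edges. Let $U=R\sqcup\bigsqcup_{n\in\mathbb N}W_n$ with all pieces countably infinite. Let $A_0$ be the set of all $x$ such that, for some finite $\Theta\subset\alpha$ and $F\subset\mathbb N$, whether $y\in x$ depends only on the equalities among the $y_\kappa$ ($\kappa\in\Theta$) and on which $W_i$ ($i\in F$) contain which $y_\kappa$. This is closed under $C_\kappa$, because a new point $u$ can be imitated over any sequence of the same description by a fresh point of $W_i$ if $u\in W_i$, $i\in F$,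 and by a fresh point of $R$ otherwise. So we have an algebra in $\mathrm{Cs}^{\rm reg}_\alpha\cap\mathrm{Lf}_\alpha$, by Lemma 1. Now choose a bijection $\pi:U\to U$ with $\pi[W_0\cup W_1]=W_0$, $\pi[W_{n+1}]=W_n$ for $n\ge1$, $\pi[R]=R$, and put $h(x)=\{y:\pi\circ y\in x\}$. As $\pi$ is a bijection, $h$ commutes with all operations. It maps $A_0$ into $A_0$, because $\pi(y_\kappa)\in W_0$ iff $y_\kappa\in W_0\cup W_1$, and $\pi(y_\kappa)\in W_n$ iff $y_\kappa\in W_{n+1}$ for $n\geq 1$. But
$$h(\{y:y_0\in W_0\})=\{y:y_0\in W_0\cup W_1\}.$$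
This endomorphism does not come from a map of the index set. The attempt stops at this point: a homomorphism of algebras yields only a Boolean homomorphism on unary sets, and nothing forces the image of a class to be a single class.

A second attempt gives each $W_i$ an inner structure that distinguishes it from a union of two pieces, say a dense linear order with many named cuts. If the cuts can slide, this does not help. For the irrational numbers with the cuts at rational numbers, the Boolean algebra of finite unions of intervals between cuts has the non-trivial automorphism $Y\mapsto Y+1$. So we need cuts whose interval algebra has no injective endomorphism other than the identity, and even then we have to control homomorphisms that spread the image of one class over several classes.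

The construction goes as follows. Each vertex becomes a class $W_i$ carrying an order with $2^\lambda$ named cuts, where there are only $\lambda$ positions. A "core" $O$ is added, and pairs of points receive generic colors, which are again positions on the line and are tested only against cuts from one family that is rigid in a very strong sense. The color that a point $u\in W_i$ shows to the core is restricted by the position of $u$, so that a single point reveals where it is. Merging is finally excluded by (H).

## 5. A complete line with few positions and many cuts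

Let $\lambda$ be an infinite strong limit cardinal: $\mu<\lambda\Rightarrow2^\mu<\lambda$. Such cardinals exist above any given cardinal. Let $L={}^\lambda\{0,1\}$, ordered lexicographically. Let $Q\subset L$ be the set of eventually-$0$ sequences other than the constant $0$; these are the *positions*. Let $L'\subset L$ be the set of sequences that are neither eventually $0$ nor eventually $1$; these are the *cuts*. Note $Q\cap L'=\emptyset$. For $x<y$ in $L\cup\{\pm\infty\}$ put $(x,y)_Q=\{q\in Q:x<q<y\}$.

**(5.1)** $|Q|=\lambda$ and $|L|=2^\lambda$. Indeed, for each $\eta<\lambda$ there are $2^{|\eta|}<\lambda$ (or finitely many) sequences that are $0$ from $\eta$ on, so $|Q|\le\lambda\cdot\lambda$; and the sequences with exactly one $1$ show $|Q|\ge\lambda$.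

**(5.2)** If $a<b$ in $L'\cup Q$, then $(a,b)_Q\ne\emptyset$. Let $\xi$ be the first difference, so $a_\xi=0$, $b_\xi=1$. As $a$ is not eventually $1$, there is $\eta>\xi$ with $a_\eta=0$. The sequence $(a\upharpoonright\eta)^\frown1^\frown000\cdots$ is in $Q$; it is above $a$ (look at $\eta$) and below $b$ (look at $\xi$).

**(5.3)** Every $x\in L'\cup Q$ has elements of $Q$ below it and above it. *Above:* replace $x$, from some place $\eta$ with $x_\eta=0$ on, by $1000\cdots$. *Below, $x\in L'$:* change $x$ to $0$ after some place where it is $1$; the result is smaller since $x$ is not eventually $0$. *Below, $x\in Q$ with first $1$ at $\xi$:* take the sequence whose only $1$ is at $\xi+1$.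

**(5.4)** If $a<b$ in $Q$, then $|(a,b)_Q|=\lambda$ and $|\{x\in L':a<x<b\}|=2^\lambda$. Take $\eta$ beyond the first difference such that $a$ is $0$ from $\eta$ on. All sequences $(a\upharpoonright\eta)^\frown1^\frown(\text{tail})$ lie between $a$ and $b$. There are $\lambda$ eventually-$0$ tails, and $2^\lambda$ tails that are neither eventually $0$ nor eventually $1$, because only $\lambda$ of the $2^\lambda$ tails are excluded.

**(5.5)** $L$ is complete. For $Z\subseteq L$ define $s$ recursively by $s_\xi=1$ iff some $z\in Z$ has $z\upharpoonright\xi=s\upharpoonright\xi$ and $z_\xi=1$. If $z\in Z$ were above $s$, with first difference $\xi$, then $z_\xi=1$ would force $s_\xi=1$. If $t<s$ with first difference $\xi$, then $s_\xi=1$, so some $z\in Z$ has $z\upharpoonright\xi=t\upharpoonright\xi$ and $z_\xi=1$, whence $z>t$. So $s=\sup Z$.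

**(5.6)** If $A,B\subseteq L'\cup Q$ are finite and every element of $A$ is below every element of $B$, then there are $a<b$ in $Q$ strictly above all elements of $A$ and strictly below all elements of $B$. By (5.2), (5.3) there is $a\in Q$ between $\max A$ (or $-\infty$) and $\min B$ (or $\infty$), and then $b\in Q$ between $a$ and $\min B$ (or $\infty$).

## 6. Cells, boundary points and tame sets

**Definition (cells).** Let $p\in Q$ or $p=$ none, and let $\Xi\subset L'$ be finite. The $(\Xi,p)$-cells are the classes of the relation on $Q$ "same position ($<,=,>$) with respect to every element of $\Xi\cup\{p\}$" (of $\Xi$, if $p=$ none). A $\Xi$-cell is a $(\Xi,\text{none})$-cell.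

By (5.6) the cells other than $\{p\}$ are the intervals $(x,y)_Q\ne\emptyset$ with $x<y$ neighbors in $\Xi\cup\{p\}\cup\{\pm\infty\}$. Such a cell has no endpoints and contains some $(a,b)_Q$ with $a<b$ in $Q$. For example, if $r\in L'$ and $p<r$, the $(\{r\},p)$-cells are $(-\infty,p)_Q$, $\{p\}$, $(p,r)_Q$ and $(r,\infty)_Q$.

**Definition (boundary points).** For $Y\subseteq Q$, a cut $e\in L'$ is a boundary point of $Y$ if $\emptyset\ne Y\cap(a,b)_Q\ne(a,b)_Q$ whenever $a<e<b$ and $a,b\in Q$.

The only boundary point of $(-\infty,r)_Q$, $r\in L'$, is $r$. If $p\in Q$, then $(-\infty,p)_Q$ has no boundary point: every $e\in L'$ differs from $p$, and some interval around $e$ misses $p$.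

We need the same notions for sets with more coordinates. Let $\mathfrak D=\lambda\times Q\times Q$, a set of size $\lambda$. For $Z\subseteq\mathfrak D$ let $Z_\beta=\{(q,q'):(\beta,q,q')\in Z\}$, and let $\mathrm{bd}(Z)$ be the set of all $e\in L'$ that are boundary points of some slice $\{q:(\beta,q,q_0)\in Z\}$ or $\{q:(\beta,q_0,q)\in Z\}$ ($\beta<\lambda$, $q_0\in Q$).

**Definition (tame sets).** $Z\subseteq\mathfrak D$ is $p$-tame via $(\Xi,B)$, where $\Xi\subset L'$ and $B\subset\lambda$ are finite, if for each $\beta\in B$ the set $Z_\beta$ is a union of products of two $(\Xi,p)$-cells, and either $Z_\beta=\emptyset$ for all $\beta\notin B$ or $Z_\beta=Q\times Q$ for all $\beta\notin B$.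

For example, $Z=\{(0,q,q'):q<r,\ q'>s\}$ with $r,s\in L'$ is tame via $(\{r,s\},\{0\})$ with $p=$ none. Its slices are $\emptyset$, $(-\infty,r)_Q$ and $(s,\infty)_Q$, so $\mathrm{bd}(Z)=\{r,s\}$.

We identify $Y\subseteq Q$ with $\{0\}\times Y\times Q$, and a pair $(Y^0,Y^1)$ of subsets of $Q$ with $\{0\}\times Y^0\times Q\,\cup\,\{1\}\times Y^1\times Q$. The slices in the last coordinate are then $\emptyset$ or $Q$, so $\mathrm{bd}$ is the set of boundary points of $Y$, respectively of $Y^0$ or $Y^1$.

The next lemma says that a tame set is described by its boundary and finitely much more.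

**Lemma 6.** If $Z$ is $p$-tame via $(\Xi,B)$, then $\mathrm{bd}(Z)\subseteq\Xi$ and $Z$ is $p$-tame via $(\mathrm{bd}(Z),B)$. Hence for fixed $p$ and $S\subseteq L'$ with $|S|<2^\lambda$ there are fewer than $2^\lambda$ $p$-tame sets $Z$ with $\mathrm{bd}(Z)\subseteq S$.

*Proof.* Let $e\in L'\setminus\Xi$. By (5.6) there are $a<e<b$ in $Q$ with no element of $\Xi\cup\{p\}$ in $[a,b]$. Then $(a,b)_Q$ lies in one cell, every slice of $Z$ is constant on it, and $e\notin\mathrm{bd}(Z)$.

Now let $e\in\Xi\setminus\mathrm{bd}(Z)$, and let $C,C'$ be the $(\Xi,p)$-cells immediately below and above $e$. Let $E$ be any cell, $q_0\in E$, $\beta\in B$. The slice $\{q:(\beta,q,q_0)\in Z\}$ is constant on $C$ and on $C'$. As $e$ is not a boundary point, the slice is empty or everything on some $(a,b)_Q$ with $a<e<b$, and $(a,b)_Q$ meets both $C$ and $C'$. So $C\times E\subseteq Z_\beta$ iff $C'\times E\subseteq Z_\beta$. Likewise for $E\times C$ and $E\times C'$. This holds for all cells $E$, including $C$ and $C'$, so the four products of $C,C'$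 with each other also behave alike. Since $C\cup C'$ is the cell that results when $e$ is removed from $\Xi$, $Z$ is $p$-tame via $(\Xi\setminus\{e\},B)$. Iterate until $\Xi=\mathrm{bd}(Z)$.

For the count, choose a finite $\mathrm{bd}(Z)\subseteq S$, a finite $B\subset\lambda$, and one of finitely many possibilities: at most $\lambda+|S|<2^\lambda$ sets. $\square$

## 7. A rigid family of sets of cuts

We want sets $X_t$ of cuts such that an increasing chain of tame sets indexed by $X_t$ has almost no freedom. Such a chain consists of $2^\lambda$ sets, so at first sight there are too many chains for a recursion of length $2^\lambda$. But a chain of subsets of $\mathfrak D$ indexed by a subset of the complete order $L$ is coded by the single function $G:\mathfrak D\to L$ that tells where each $d$ enters the chain. As $|\mathfrak D|=\lambda$, there are only $(2^\lambda)^\lambda=2^\lambda$ such functions, and we can deal with all of them.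

**Lemma 7.** Let $T\neq\emptyset$, $|T|\le\lambda$. There are pairwise disjoint $X_t\subseteq L'$ $(t\in T)$ such that, with $X=\bigcup_tX_t$:

* (R1) $|\{x\in X_t:a<x<b\}|=2^\lambda$ for all $t\in T$ and $a<b$ in $Q$.
* (R2) For $t\in T$ and $G:\mathfrak D\to L$ put $G_x=\{d\in\mathfrak D:G(d)<x\}$. If $\mathrm{bd}(G_x)\subseteq X$ for all $x\in X_t\setminus\mathrm{ran}\,G$, then there is $S\subseteq X$, $|S|<2^\lambda$, with $\mathrm{bd}(G_x)\subseteq S\cup\{x\}$ for all $x\in X_t\setminus\mathrm{ran}\,G$.

*Proof.* Tasks are the triples $(t,a,b)$ with $t\in T$, $a<b$ in $Q$, and the pairs $(t,G)$. There are at most $2^\lambda$ tasks. Enumerate them in order type $2^\lambda$ so that each occurs $2^\lambda$ times. We build increasing sets $\mathrm{In}^\xi_t$ $(t\in T)$ and $\mathrm{Out}^\xi\subseteq L'$, at each stage all pairwise disjoint, adding at most two points per stage (and taking unions at limits). So at each stage their union has size $<2^\lambda$.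

Task $(t,a,b)$: add to $\mathrm{In}_t$ a point of $L'$ between $a$ and $b$ outside all current sets; it exists by (5.4).

Task $(t,G)$: if there are $x\in L'\setminus\mathrm{ran}\,G$ and $e\in\mathrm{bd}(G_x)$ with $e\ne x$, $x\notin\mathrm{Out}^\xi\cup\bigcup_{s\ne t}\mathrm{In}^\xi_s$ and $e\notin\bigcup_s\mathrm{In}^\xi_s$, choose such a pair and put $x$ into $\mathrm{In}_t$ and $e$ into $\mathrm{Out}$ (one or both may be there already). The conditions on $x$ and $e$ keep all sets disjoint. If there is no such pair, do nothing.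

Let $X_t=\bigcup_\xi\mathrm{In}^\xi_t$. These sets are pairwise disjoint, and no point of any $\mathrm{Out}^\xi$ is in $X$. (R1) holds because $(t,a,b)$ occurs $2^\lambda$ times and adds a new point each time. For (R2), consider a stage $\xi$ with task $(t,G)$. If a pair $(x,e)$ was chosen, then $x\in X_t\setminus\mathrm{ran}\,G$, $e\in\mathrm{bd}(G_x)$ and $e\notin X$, against the hypothesis of (R2). So no pair existed. Every $x\in X_t\setminus\mathrm{ran}\,G$ satisfies $x\notin\mathrm{Out}^\xi\cup\bigcup_{s\ne t}\mathrm{In}^\xi_s$. Hence every $e\in\mathrm{bd}(G_x)$ with $e\ne x$ lies in $S:=\bigcup_s\mathrm{In}^\xi_s$, and $|S|<2^\lambda$. $\square$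

Fix such a family. Call a set *small* if its size is $<2^\lambda$. By (5.6), (R1) implies that for $x<y$ in $L'\cup Q\cup\{\pm\infty\}$ there are $2^\lambda$ elements of $X_t$ between $x$ and $y$; we quote this as (R1) too.

The next lemma is the form in which rigidity is used: along an injective chain of tame sets, the index is almost always a boundary point.

**Lemma 8.** Let $t\in T$, let $p$ be fixed (possibly none), and let $(Z_r)_{r\in X_t}$ be $p$-tame sets with $Z_r\subseteq Z_{r'}$ for $r<r'$ and $\mathrm{bd}(Z_r)\subseteq X$. If $D\subseteq X_t$ and the $Z_r$ $(r\in D)$ are pairwise distinct, then $\{r\in D:r\notin\mathrm{bd}(Z_r)\}$ is small.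

*Proof.* Let $G(d)=\sup\{r\in X_t:d\notin Z_r\}\in L$. Let $r\in X_t$, $r\ne G(d)$. If $G(d)<r$, then $d\in Z_r$ by the definition of $G(d)$. If $r<G(d)$, there is $r'>r$ in $X_t$ with $d\notin Z_{r'}$, so $d\notin Z_r$. Hence $Z_r=G_r$ for $r\in X_t\setminus\mathrm{ran}\,G$, and (R2) applies to $G$. Take $S$ from (R2) and add the sets $\mathrm{bd}(Z_r)$ for $r\in X_t\cap\mathrm{ran}\,G$. These are at most $\lambda$ many sets, finite by Lemma 6, so the enlarged $S$ is small, and $\mathrm{bd}(Z_r)\subseteq S\cup\{r\}$ for all $r\in X_t$. If $r\notin\mathrm{bd}(Z_r)$, then $\mathrm{bd}(Z_r)\subseteq S$. By Lemma 6 there are fewer than $2^\lambda$ such sets $Z_r$, and for $r\in D$ they are distinct. $\square$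

For subsets of the line, "almost always a boundary point" already determines the whole chain, even locally on one side of $p$.

**Lemma 9.** Let either $p=$ none and $J=Q$, or $p\in Q$ and $J\in\{(-\infty,p)_Q,(p,\infty)_Q\}$. Let $(Y_r)_{r\in X_t}$ be an increasing chain of subsets of $Q$, each a union of $(\Xi_r,p)$-cells with $\Xi_r\subset L'$ finite. Let $J^{\ast}=\{r\in X_t:a<r<b\text{ for some }a,b\in J\}$. If $\{r\in J^{\ast}:r\notin\mathrm{bd}(Y_r)\}$ is small, then $Y_r\cap J=\{q\in J:q<r\}$ for all $r\in J^{\ast}$.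

*Proof.* Let $D=\{r\in J^{\ast}:r\in\mathrm{bd}(Y_r)\}$. By (R1), $D$ has an element between any two $a<b$ in $J$. Let $r\in J^{\ast}$ and $q\in J$. Then $q\ne r$ as $r\in L'$. Since $q\ne p$, the $(\Xi_r,p)$-cell of $q$ is an interval without endpoints, and it is contained in $J$.

Suppose $q\in Y_r$ and $q>r$. Choose $b>q$ in the cell of $q$; then $(q,b)_Q\subseteq Y_r$. Pick $s\in D$ with $q<s<b$. Then $s>r$, so $Y_s\supseteq Y_r\supseteq(q,b)_Q$, and $s\notin\mathrm{bd}(Y_s)$, a contradiction.

Suppose $q\notin Y_r$ and $q<r$. By (5.6) choose $b$ in the cell of $q$ with $q<b<r$; then $(q,b)_Q\cap Y_r=\emptyset$. Pick $s\in D$ with $q<s<b$. Then $s<r$, so $Y_s\subseteq Y_r$ is disjoint from $(q,b)_Q$, and again $s\notin\mathrm{bd}(Y_s)$, a contradiction. $\square$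

Let $\mathrm{Int}_t$ be the Boolean algebra of all unions of $\Xi$-cells, $\Xi\subset X_t$ finite. It is generated by the sets $(-\infty,r)_Q$, $r\in X_t$. Its cuts cannot slide:

**Lemma 10.** Every injective Boolean homomorphism $g:\mathrm{Int}_t\to\mathrm{Int}_t$ is the identity.

*Proof.* The chain $Y_r=g((-\infty,r)_Q)$, $r\in X_t$, is strictly increasing, and $\mathrm{bd}(Y_r)\subseteq X_t$ by Lemma 6. By Lemma 8 ($p=$ none, $D=X_t$), $r\in\mathrm{bd}(Y_r)$ for all but a small set of $r$. By Lemma 9 ($J=Q$, $J^{\ast}=X_t$), $Y_r=(-\infty,r)_Q$. So $g$ fixes a set of generators. $\square$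

## 8. The structure $\mathfrak U_\Gamma$: core, classes and generic colors

Let $N$ be a set of sorts, $|N|\le\lambda$. Let $T=\{\mathsf o,\ell\}\sqcup(N\times\{0,1\})$, with $X_t$ from Lemma 7, and put $X'=\bigcup_{n,\varepsilon}X_{(n,\varepsilon)}$. From now on all $N$-sorted graphs $\Gamma=(I,\sigma,\sim)$ have $|I|\le\lambda$. The cuts in $X_{\mathsf o}$ will test colors inside the core, those in $X_\ell$ colors along edges of the graph, those in $X_{(n,\varepsilon)}$ colors between the core and points of sort $n$, and those in $X'$ positions.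

For $p\in Q$ let $\mathrm{Vis}(p)=\{(0,q):q<p\}\cup\{(1,q):q>p\}$, a subset of $\{0,1\}\times Q$. These are the colors that are *visible* from position $p$: small positions with the tag $0$ and large ones with the tag $1$. The set $\mathrm{Vis}(p)$ determines $p$, and this is how a point will reveal its position.

The structure $\mathfrak U_\Gamma$ has the base $U=O\sqcup R\sqcup\bigsqcup_{i\in I}W_i$. There is a map $\mathrm{pos}:\bigcup_iW_i\to Q$, injective on each $W_i$, and a symmetric function $\mathrm{col}$ with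

* $\mathrm{col}(v,w)\in Q$ for $v\ne w$ in $O$;
* $\mathrm{col}(u,w)\in\mathrm{Vis}(\mathrm{pos}\,u)$ for $u\in W_i$, $w\in O$;
* $\mathrm{col}(u,v)\in Q$ for $u\in W_i$, $v\in W_l$, $i\sim l$;

and undefined otherwise. We call $O$ the core; the points of $R$ carry no information. We require the following.

* (E1) $R$ is infinite.
* (E2) For finite $F\subset U$ and prescribed values $e(v)\in Q$ ($v\in F\cap O$), $e(u)\in\mathrm{Vis}(\mathrm{pos}\,u)$ ($u\in F\cap\bigcup_iW_i$), there is $w\in O\setminus F$ with $\mathrm{col}(w,\cdot)=e$ on $F\setminus R$.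
* (E3) For $i\in I$, $a<b$ in $Q$, finite $F\subset U$, and prescribed $e(w)\in\{(0,q):q\le a\}\cup\{(1,q):q\ge b\}$ ($w\in F\cap O$), $e(v)\in Q$ ($v\in F\cap W_l$, $l\sim i$), there is $u\in W_i\setminus F$ with $a<\mathrm{pos}\,u<b$ and $\mathrm{col}(u,\cdot)=e$ where $e$ is prescribed.

In (E3) the prescribed colors are visible from every position between $a$ and $b$, so they do not conflict with $a<\mathrm{pos}\,u<b$.

**Existence of $\mathfrak U_\Gamma$.** Take $U=\lambda$ and decide the ordinals $\xi<\lambda$ recursively. There are at most $\lambda$ potential instances of (E2) and (E3), since an instance is given by finitely many elements of $\lambda$, $Q$, $\{0,1\}\times Q$ and $I$. List them, together with the instruction "put into $R$", in a list of length $\lambda$ in which each occurs unboundedly often. At stage $\xi$, if the listed instance has $F\subset\xi$ and is meaningful for the structure already defined on $\xi$, let $\xi$ be a witness. In case (E3) choose $\mathrm{pos}\,\xi\in(a,b)_Q$ different from all previous positions,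 which is possible since $|(a,b)_Q|=\lambda>|\xi|$. Give all other required colors between $\xi$ and earlier points arbitrary allowed values; there are such values, because $\mathrm{Vis}(p)\ne\emptyset$ by (5.3). In all other cases put $\xi$ into $R$. An instance of (E2) or (E3) for the final structure has a finite $F$, so $F\subset\xi$ for all large $\xi$, and it is served at one of the stages at which it is listed. The instruction for $R$ gives (E1). $\square$

In particular $O$ and all $W_i$ are non-empty.

## 9. Types, and a back-and-forth lemma between two graphs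

The algebra will consist of the sets of sequences that can be described by finitely many of the data above. Since we also want to compare different graphs, the description must not mention vertices of $\Gamma$ by name; it uses a finite pattern, placed in $\Gamma$ by a map.

**Definition (patterns, readings, types).** A pattern $P$ is a finite $N$-sorted graph, with vertex set $F_P$. A reading of $P$ in $\Gamma$ is an injective homomorphism $g:P\to\Gamma$. For a reading $g$, finite $\Xi\subset X$, finite $\Theta\subset\alpha$ and $y\in{}^\alpha U$, let $\mathrm{tp}^g_{\Xi,\Theta}(y)$ be the following list of data ($\kappa,\mu$ range over $\Theta$; $i,l$ over $F_P$):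

* (t1) whether $y_\kappa=y_\mu$;
* (t2) whether $y_\kappa\in O$; whether $y_\kappa\in W_{g(i)}$;
* (t3) if $y_\kappa\in W_{g(i)}$: the $(\Xi\cap X')$-cell of $\mathrm{pos}\,y_\kappa$;
* (t4) if $y_\kappa,y_\mu\in W_{g(i)}$: whether $\mathrm{pos}\,y_\kappa<\mathrm{pos}\,y_\mu$;
* (t5) if $y_\kappa\ne y_\mu$ are in $O$: the $(\Xi\cap X_{\mathsf o})$-cell of $\mathrm{col}(y_\kappa,y_\mu)$;
* (t6) if $y_\kappa\in W_{g(i)}$, $y_\mu\in O$ and $\mathrm{col}(y_\kappa,y_\mu)=(\varepsilon,q)$: $\varepsilon$ and the $(\Xi\cap X_{(\sigma(i),\varepsilon)})$-cell of $q$;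
* (t7) if $y_\kappa\in W_{g(i)}$, $y_\mu\in W_{g(l)}$ and $i\sim l$ in $P$: the $(\Xi\cap X_\ell)$-cell of $\mathrm{col}(y_\kappa,y_\mu)$.

Positions are compared inside one class only, never across classes, and colors are never compared with each other or with positions. There are finitely many possible values. The type depends only on $y\upharpoonright\Theta$, and enlarging $\Xi,\Theta$ refines it. For example, let $P$ be a single vertex $1$, $g(1)=i$, $\Theta=\{0,1\}$, $\Xi=\{r\}$ with $r\in X'$. If $y_0\in R$ and $y_1\in W_i$, the type of $y$ says that $y_0\neq y_1$, that $y_0$ is neither in $O$ nor in $W_i$, that $y_1\in W_i$, and whether $\mathrm{pos}\,y_1<r$.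

If $e:P_0\to P$ is an injective homomorphism of patterns, then

**(9.1)** $\mathrm{tp}^{ge}_{\Xi,\Theta}(y)$ is obtained from $\mathrm{tp}^g_{\Xi,\Theta}(y)$ in a way that depends only on $e$.

Indeed, read the data for $e(i),e(l)$ as data for $i,l$ and forget the rest; $e$ preserves sorts, and $i\sim l$ in $P_0$ implies $e(i)\sim e(l)$ in $P$.

The next lemma makes everything work: equality of types survives the choice of one more point.

**Lemma 11 (back and forth).** Let $g:P\to\Gamma$ and $g':P\to\Gamma'$ be readings of the same pattern (objects of $\mathfrak U_{\Gamma'}$ are primed), $\kappa\in\Theta$, $\Theta^\circ=\Theta\setminus\{\kappa\}$, $y\in{}^\alpha U$, $z\in{}^\alpha U'$, and $\mathrm{tp}^g_{\Xi,\Theta^\circ}(y)=\mathrm{tp}^{g'}_{\Xi,\Theta^\circ}(z)$. Then for every $u\in U$ there is $v\in U'$ with $\mathrm{tp}^g_{\Xi,\Theta}(y(\kappa/u))=\mathrm{tp}^{g'}_{\Xi,\Theta}(z(\kappa/v))$. By symmetry, for every $v\in U'$ there is such a $u\in U$.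

*Proof.* If $u=y_\mu$ with $\mu\in\Theta^\circ$, take $v=z_\mu$. Assume $u\notin\{y_\mu:\mu\in\Theta^\circ\}$ and put $F_z=\{z_\mu:\mu\in\Theta^\circ\}$. Prescriptions below are made once for each element of $F_z$; this is legitimate, because $z_\mu$ determines $y_\mu$ by (t1). For $q\in Q$ and a finite $\Xi_0\subset L'$ let $r<q<r^+$ be the neighbors of $q$ in $\Xi_0\cup\{\pm\infty\}$; so $(r,r^+)_Q$ is the $\Xi_0$-cell of $q$.

*Case $u\in O$.* We use (E2) with $F=F_z$. If $z_\mu\in O'$, then $y_\mu\in O$ by (t2); prescribe the value $\mathrm{col}(u,y_\mu)$. If $z_\mu\in W'_{g'(i)}$, then $y_\mu\in W_{g(i)}$. Let $\mathrm{col}(u,y_\mu)=(\varepsilon,q)$, and take $r,r^+$ for $q$ and $\Xi_0=\Xi\cap X_{(\sigma(i),\varepsilon)}\subseteq X'$. If $\varepsilon=0$, then $r<q<\mathrm{pos}\,y_\mu$, so $r<\mathrm{pos}\,z_\mu$ by (t3). Prescribe $(0,q')$ with $r<q'<\min(r^+,\mathrm{pos}\,z_\mu)$. If $\varepsilon=1$, then $\mathrm{pos}\,y_\mu<q<r^+$, so $\mathrm{pos}\,z_\mu<r^+$. Prescribe $(1,q')$ with $\max(r,\mathrm{pos}\,z_\mu)<q'<r^+$. In both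 cases the prescribed color is in $\mathrm{Vis}(\mathrm{pos}\,z_\mu)$, and $q'$ is in the $\Xi_0$-cell of $q$. For $z_\mu$ in other classes $W'_k$ prescribe any element of $\mathrm{Vis}(\mathrm{pos}\,z_\mu)$. The witness $v\in O'\setminus F_z$ has the right data (t1), (t2), (t5), (t6).

*Case $u\in W_{g(i)}$, $i\in F_P$.* Call lower bounds all $r\in\Xi\cap X'$ with $r<\mathrm{pos}\,u$, and all $\mathrm{pos}\,z_\mu$ with $y_\mu\in W_{g(i)}$ and $\mathrm{pos}\,y_\mu<\mathrm{pos}\,u$. Upper bounds are defined dually, with $>\mathrm{pos}\,u$. By (t3) and (t4) each lower bound is $<$ each upper bound: for instance, if $r<\mathrm{pos}\,u<\mathrm{pos}\,y_\mu$, then $r<\mathrm{pos}\,z_\mu$ by (t3), and if $\mathrm{pos}\,y_\mu<\mathrm{pos}\,u<\mathrm{pos}\,y_\nu$, then $\mathrm{pos}\,z_\mu<\mathrm{pos}\,z_\nu$ by (t4). By (5.6) there are $a<b$ in $Q$ strictly between all lower and all upper bounds. We use (E3) for $g'(i)$, $F=F_z$ and this pair $a,b$. If $z_\mu\in O'$, then $y_\mu\in O$. Let $\mathrm{col}(u,y_\mu)=(\varepsilon,q)$ and take $r,r^+$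 for $q$ and $\Xi\cap X_{(\sigma(i),\varepsilon)}$. If $\varepsilon=0$, then $r<q<\mathrm{pos}\,u$, so $r$ is $-\infty$ or a lower bound, and $r<a$. Prescribe $(0,q')$ with $r<q'<\min(r^+,a)$. If $\varepsilon=1$, then $r^+>q>\mathrm{pos}\,u$, so $r^+$ is $\infty$ or an upper bound, and $b<r^+$. Prescribe $(1,q')$ with $\max(r,b)<q'<r^+$. If $z_\mu\in W'_{g'(l)}$ with $l\sim i$ in $P$, prescribe $\mathrm{col}(u,y_\mu)$, which is defined because $y_\mu\in W_{g(l)}$ and $g(i)\sim g(l)$. For other $z_\mu$ in classes adjacent to $g'(i)$ prescribe any element of $Q$. Take the witness $v\in W'_{g'(i)}\setminus F_z$. The data (t1), (t2), (t6), (t7) are right by the prescriptions. (t3) is right because every $r\in\Xi\cap X'$ is a lower or an upper bound. For (t4) note that $\mathrm{pos}$ is injective on $W_{g(i)}$, so every $y_\mu\in W_{g(i)}$ gives a lower or an upper bound.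

*Case $u\notin O\cup\bigcup_{i\in F_P}W_{g(i)}$.* Take $v\in R'\setminus F_z$, by (E1); only (t1) and (t2) say anything about $u$ and $v$. $\square$

## 10. The algebras $\mathfrak A_\Gamma$ and the homomorphisms $h_f$

Let $f:\Gamma\to\Gamma'$ be an injective homomorphism, $\delta=(F,\Xi)$ with finite $F\subset I$, $\Xi\subset X$, and $\Theta\subset\alpha$ finite. Let $\iota_F$ be the inclusion of the induced pattern $\Gamma\upharpoonright F$ into $\Gamma$. Write $y\approx_{\delta,\Theta}y'$ if $\mathrm{tp}^{\iota_F}_{\Xi,\Theta}(y)=\mathrm{tp}^{\iota_F}_{\Xi,\Theta}(y')$. For $y\in{}^\alpha U$, $z\in{}^\alpha U'$ write $y\leadsto^f_{\delta,\Theta}z$ if $\mathrm{tp}^{\iota_F}_{\Xi,\Theta}(y)=\mathrm{tp}^{f\upharpoonright F}_{\Xi,\Theta}(z)$: what $y$ looks like at the vertices of $F$, $z$ looks like at their images. By (9.1), enlarging $\delta,\Theta$ refines both relations. Moreover: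

**(10.1)** $y\leadsto^f_{(F,\Xi),\Theta}z\approx_{(f(F),\Xi),\Theta}z'$ implies $y\leadsto^f_{(F,\Xi),\Theta}z'$. This is (9.1), since $f\upharpoonright F=\iota_{f(F)}\circ e$ with $e=f:\Gamma\upharpoonright F\to\Gamma'\upharpoonright f(F)$.

**(10.2)** $y\leadsto^f_{\delta,\Theta}z$ and $y'\leadsto^f_{\delta,\Theta}z$ imply $y\approx_{\delta,\Theta}y'$.

**(10.3)** $y\leadsto^f_{(F,\Xi),\Theta}z\leadsto^{f'}_{(f(F),\Xi),\Theta}w$ implies $y\leadsto^{f'f}_{(F,\Xi),\Theta}w$. Apply (9.1) with the same $e$ to $\mathrm{tp}^{\iota_{f(F)}}_{\Xi,\Theta}(z)=\mathrm{tp}^{f'\upharpoonright f(F)}_{\Xi,\Theta}(w)$; this gives $\mathrm{tp}^{f\upharpoonright F}_{\Xi,\Theta}(z)=\mathrm{tp}^{f'f\upharpoonright F}_{\Xi,\Theta}(w)$.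

**(10.4)** For each $z\in{}^\alpha U'$ and all $\delta,\Theta$ there is $y$ with $y\leadsto^f_{\delta,\Theta}z$. Start with $\Theta=\emptyset$ and any $y$; then add the elements $\kappa$ of $\Theta$ one by one, changing $y_\kappa$ according to Lemma 11 (back direction, $g=\iota_F$, $g'=f\upharpoonright F$, $v=z_\kappa$).

**Definition (the algebra $\mathfrak A_\Gamma$).** A set $x\subseteq{}^\alpha U$ is $(\delta,\Theta)$-invariant if it is a union of $\approx_{\delta,\Theta}$-classes. $A_\Gamma$ is the set of all $x$ that are $(\delta,\Theta)$-invariant for some $\delta,\Theta$.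

**Lemma 12.** $\mathfrak A_\Gamma\in\mathrm{Cs}^{\rm reg}_\alpha\cap\mathrm{Lf}_\alpha$. If $x$ is $(\delta,\Theta)$-invariant and $\Delta x\subseteq\Theta_0$, then $x$ is $(\delta,\Theta\cap\Theta_0)$-invariant.

*Proof.* $A_\Gamma$ is closed under Boolean operations (pass to a common refinement), and $D_{\kappa\mu}\in A_\Gamma$ by (t1). Let $x$ be $(\delta,\Theta)$-invariant. Then $x$ depends only on $\Theta$, so for $\kappa\notin\Theta$ we have $C_\kappa x=x$. If $\kappa\in\Theta$, then $C_\kappa x$ is $(\delta,\Theta\setminus\{\kappa\})$-invariant: if $y(\kappa/u)\in x$ and $y\approx_{\delta,\Theta\setminus\{\kappa\}}z$, Lemma 11 with $g=g'=\iota_F$ gives $v$ with $y(\kappa/u)\approx_{\delta,\Theta}z(\kappa/v)$, so $z(\kappa/v)\in x$ and $z\in C_\kappa x$. So $\mathfrak A_\Gamma$ is a cylindric set algebra whose elements depend only on finitely many coordinates, and Lemma 1 applies. The last statement follows by applying $x=C_\kappa x$ for the $\kappa\in\Theta\setminus\Theta_0$ one after another. $\square$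

The next lemma shows that injective graph homomorphisms act on these algebras.

**Lemma 13.** For an injective homomorphism $f:\Gamma\to\Gamma'$ and $(\delta,\Theta)$-invariant $x$, put $h_f(x)=\{z\in{}^\alpha U':\exists y\in x\;\;y\leadsto^f_{\delta,\Theta}z\}$. This is a well-defined homomorphism $\mathfrak A_\Gamma\to\mathfrak A_{\Gamma'}$, and $h_{f'}h_f=h_{f'f}$, $h_{\mathrm{id}}=\mathrm{id}$.

*Proof.* First, for $h_f(x)$ computed with $(\delta,\Theta)$:
$$\text{if }y\leadsto^f_{\delta,\Theta}z,\text{ then }z\in h_f(x)\text{ iff }y\in x.\tag{10.5}$$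
If $y\in x$, this is the definition. If $z\in h_f(x)$, some $y'\in x$ has $y'\leadsto^f_{\delta,\Theta}z$, and $y\approx_{\delta,\Theta}y'$ by (10.2), so $y\in x$.

*Well-definedness.* Let $x$ be invariant for $(\delta_1,\Theta_1)$ and for $(\delta_2,\Theta_2)$. Take a common refinement $(\delta,\Theta)$ and, for given $z$, some $y\leadsto^f_{\delta,\Theta}z$ by (10.4). Then $y\leadsto^f z$ also for both coarser pairs, and by (10.5) both definitions say that $z\in h_f(x)$ iff $y\in x$.

*Boolean operations and diagonals.* In the same way (10.4) and (10.5) show that $h_f$ preserves $0$, $1$, complements, unions (use a common refinement), and $D_{\kappa\mu}$ (take $\kappa,\mu\in\Theta$ and use (t1)). By (10.1), $h_f(x)$ is $((f(F),\Xi),\Theta)$-invariant, so $h_f(x)\in A_{\Gamma'}$.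

*Cylindrifications.* Enlarge $\Theta$ so that $\kappa\in\Theta$, let $z\in{}^\alpha U'$, and let $y\leadsto^f_{\delta,\Theta}z$. If $y(\kappa/u)\in x$, Lemma 11 gives $v$ with $y(\kappa/u)\leadsto^f_{\delta,\Theta}z(\kappa/v)$, and $z(\kappa/v)\in h_f(x)$. Conversely, if $z(\kappa/v)\in h_f(x)$, Lemma 11 gives $u$ with $y(\kappa/u)\leadsto^f_{\delta,\Theta}z(\kappa/v)$, and $y(\kappa/u)\in x$ by (10.5). So $z\in C_\kappa h_f(x)$ iff $y\in C_\kappa x$ iff $z\in h_f(C_\kappa x)$, the last step by (10.5) for $C_\kappa x$, which is $(\delta,\Theta)$-invariant.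

*Composition.* Let $w\in h_{f'}h_f(x)$. As $h_f(x)$ is $((f(F),\Xi),\Theta)$-invariant, there are $z\in h_f(x)$ with $z\leadsto^{f'}_{(f(F),\Xi),\Theta}w$ and $y\in x$ with $y\leadsto^f_{(F,\Xi),\Theta}z$. By (10.3), $w\in h_{f'f}(x)$. So $h_{f'}h_f(x)\subseteq h_{f'f}(x)$, and the same for the complement of $x$ gives equality. Finally $y\leadsto^{\mathrm{id}}z$ means $y\approx z$, so $h_{\mathrm{id}}=\mathrm{id}$. $\square$

**Unary and binary elements.** For $Z\subseteq U$ and $\rho\subseteq U^2$ let $\hat Z=\{y:y_0\in Z\}$ and $\hat\rho=\{y:(y_0,y_1)\in\rho\}$; here $\alpha\ge2$ is used. Let $\mathrm{Un}(\Gamma)$ and $\mathrm{Bin}(\Gamma)$ be the Boolean algebras of all $Z$, resp. $\rho$, with $\hat Z\in A_\Gamma$, resp. $\hat\rho\in A_\Gamma$. By Lemma 12 these correspond to the elements with $\Delta\subseteq\{0\}$, resp. $\Delta\subseteq\{0,1\}$, and $\hat Z$, $\hat\rho$ are $(\delta,\{0\})$-, resp. $(\delta,\{0,1\})$-invariant for some $\delta$. We call $\rho\in\mathrm{Bin}(\Gamma)$ $(F,\Xi)$-invariant if $\hat\rho$ is $((F,\Xi),\{0,1\})$-invariant,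 and similarly for $Z\in\mathrm{Un}(\Gamma)$ with $\{0\}$; and we speak of the type of a pair $(u,v)$ over $(F,\Xi)$. $\mathrm{Bin}(\Gamma)$ is closed under converse, since the type of $(v,u)$ is determined by that of $(u,v)$. Define

* $\mathrm{Low}_{i,r}=\{u\in W_i:\mathrm{pos}\,u<r\}$ for $r\in X'$, and $\mathrm{Ord}_i=\{(u,v)\in W_i^2:\mathrm{pos}\,u<\mathrm{pos}\,v\}$;
* $\mathrm{Col}_{\mathsf o}(c)=\{(v,w)\in O^2:v\ne w,\ \mathrm{col}(v,w)\in c\}$ for $c\in\mathrm{Int}_{\mathsf o}$;
* $\mathrm{Col}_{i,\varepsilon}(c)=\{(u,w)\in W_i\times O:\mathrm{col}(u,w)\in\{\varepsilon\}\times c\}$ for $c\in\mathrm{Int}_{(\sigma(i),\varepsilon)}$;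
* $\mathrm{Col}_{il}(c)=\{(u,v)\in W_i\times W_l:\mathrm{col}(u,v)\in c\}$ for $i\sim l$, $c\in\mathrm{Int}_\ell$.

**(10.6)** *$\mathrm{Bin}(\Gamma)$ is generated as a Boolean algebra by $\mathrm{Id}$, $Z\times U$ and $U\times Z$ with $Z\in\{O,W_i,\mathrm{Low}_{i,r}\}$, $\mathrm{Ord}_i$, $\mathrm{Col}_{\mathsf o}(c)$, $\mathrm{Col}_{i,\varepsilon}(c)$, $\mathrm{Col}_{i,\varepsilon}(c)^{-1}$, $\mathrm{Col}_{il}(c)$.* By (t1)–(t7), the type of a pair over $(F,\Xi)$ is decided by finitely many of these relations and their converses. As $\mathrm{pos}$ is injective on $W_i$, $\mathrm{Ord}_i^{-1}=W_i^2\setminus(\mathrm{Ord}_i\cup\mathrm{Id})$; and $\mathrm{Col}_{\mathsf o}(c)^{-1}=\mathrm{Col}_{\mathsf o}(c)$, $\mathrm{Col}_{il}(c)^{-1}=\mathrm{Col}_{li}(c)$.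

**(10.7)** *$\mathfrak A_\Gamma$ is generated by the elements $\hat\rho$, $\rho\in\mathrm{Bin}(\Gamma)$, and the $D_{\kappa\mu}$.* Every datum in a type concerns at most two coordinates. So every $\approx_{\delta,\Theta}$-class is a finite intersection of sets $\{y:(y_\kappa,y_\mu)\in\rho\}$ ($\kappa\ne\mu$), $\{y:y_\kappa\in Z\}$, $D_{\kappa\mu}$ and complements. These sets are generated as follows. For $\kappa\ne1$ the set $x_1=\{y:(y_\kappa,y_1)\in\rho\}$ is $\hat\rho$ if $\kappa=0$, and $C_0(D_{0\kappa}\cap\hat\rho)$ otherwise. If also $\mu\ne1,\kappa$, then $\{y:(y_\kappa,y_\mu)\in\rho\}=C_1(D_{1\mu}\cap x_1)$. For $\kappa=1$ exchange the coordinates and use $\rho^{-1}$. For unary sets, $\hat Z=\hat\rho$ with $\rho=Z\times U$, and $\{y:y_\kappa\in Z\}=C_0(D_{0\kappa}\cap\hat Z)$ for $\kappa\ne0$.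

## 11. Sections of binary elements as tame sets

Let $h:\mathfrak A_\Gamma\to\mathfrak A_{\Gamma'}$ be an arbitrary homomorphism. It is injective by Lemma 3. Since $C_\kappa h(x)=h(C_\kappa x)$, we have $\Delta h(x)\subseteq\Delta x$. So $h$ induces injective Boolean homomorphisms $\mathrm{Un}(\Gamma)\to\mathrm{Un}(\Gamma')$ and $\mathrm{Bin}(\Gamma)\to\mathrm{Bin}(\Gamma')$, again denoted $h$, with

* (P1) $h(Z\times U)=h(Z)\times U'$, $h(U\times Z)=U'\times h(Z)$, $h(\mathrm{Id})=\mathrm{Id}$;
* (P2) $h(\mathrm{dom}\,\rho)=\mathrm{dom}\,h(\rho)$ and $h(\mathrm{ran}\,\rho)=\mathrm{ran}\,h(\rho)$.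

The second equation in (P1) holds since $\{y:y_1\in Z\}=C_0(D_{01}\cap\hat Z)$, and (P2) since $\widehat{\mathrm{dom}\,\rho}=C_1\hat\rho$ and $\widehat{\mathrm{ran}\,\rho}=C_1(D_{01}\cap C_0\hat\rho)$. By (P1), $h(Z_1\times Z_2)=h(Z_1)\times h(Z_2)$. Write $h(\rho)[u]=\{v:(u,v)\in h(\rho)\}$. For $\rho\subseteq\rho_1$ in $\mathrm{Bin}(\Gamma)$:
$$h(\rho)[u]\subseteq h(\rho_1)[u],\ \text{ with strict inclusion iff }u\in h(\mathrm{dom}(\rho_1\setminus\rho)),\tag{11.1}$$
because strictness means $u\in\mathrm{dom}\,h(\rho_1\setminus\rho)$, and (P2) applies. This is how chains of tame sets will arise: an increasing chain in $\mathrm{Bin}(\Gamma)$ gives a chain of sections at a single point $u$, and we can see on the side of $\Gamma$ where it is strict.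

The map $h^\circ$ with $h^\circ(\rho)=h(\rho^{-1})^{-1}$ and the same unary part is also injective Boolean and satisfies (P1) and (P2); for instance $h(\mathrm{dom}\,\rho)=h(\mathrm{ran}\,\rho^{-1})=\mathrm{ran}\,h(\rho^{-1})=\mathrm{dom}\,h^\circ(\rho)$.

A section at $u$ is a subset of $U'$, not of $\mathfrak D$. The next lemma translates, and keeps track of the kinds of cuts that can occur at boundaries.

**Lemma 14 (coding of sections).** Let $u\in U'\setminus O'$. Let $p=\mathrm{pos}\,u$ if $u\in W'_j$, and $p=$ none if $u\in R'$. Let $\mathcal S_u$ be the set of all $\rho[u]$ with $\rho\in\mathrm{Bin}(\Gamma')$ and $u\notin\rho[u]$. There is an injective map $Y\mapsto Z(Y)$ from $\mathcal S_u$ to $p$-tame subsets of $\mathfrak D$ such that $Y\subseteq\tilde Y$ implies $Z(Y)\subseteq Z(\tilde Y)$, and $\mathrm{bd}(Z(Y))\subseteq X'\cup X_\ell$. If $u\in W'_j$ and $Y\subseteq W'_k$ with $k\not\sim j$ (possibly $k=j$), then $\mathrm{bd}(Z(Y))\subseteq X'$.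

*Proof.* Fix an injection of $\{O_0,O_1,R\}\sqcup I'$ into $\lambda$, treated as inclusion (here $O_0,O_1,R$ are just labels), and fix $q_0\in Q$. Give each $v\in U'\setminus\{u\}$ a code in $\mathfrak D$:

* $v\in O'$: $(O_\varepsilon,q,q_0)$ if $u\in W'_j$ and $\mathrm{col}(u,v)=(\varepsilon,q)$; $(O_0,q_0,q_0)$ if $u\in R'$;
* $v\in R'$: $(R,q_0,q_0)$;
* $v\in W'_k$: $(k,\mathrm{pos}\,v,\mathrm{col}(u,v))$ if $u\in W'_j$ and $j\sim k$; otherwise $(k,\mathrm{pos}\,v,q_0)$.

For finite $F\subset I'$, $\Xi\subset X$, with $j\in F$ if $u\in W'_j$, we define the $(F,\Xi)$-admissible subsets of $\mathfrak D$. If $u\in W'_j$, with $m=\sigma'(j)$, they are: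

* (A1) $\{O_\varepsilon\}\times C\times Q$, $C$ a $(\Xi\cap X_{(m,\varepsilon)},p)$-cell contained in $\{q:(\varepsilon,q)\in\mathrm{Vis}(p)\}$;
* (A2) $\{k\}\times C\times C'$, $k\in F$, $k\sim j$, $C$ a $(\Xi\cap X')$-cell, $C'$ a $(\Xi\cap X_\ell)$-cell;
* (A3) $\{k\}\times C\times Q$, $k\in F\setminus\{j\}$, $k\not\sim j$, $C$ a $(\Xi\cap X')$-cell;
* (A4) $\{j\}\times C\times Q$, $C\ne\{p\}$ a $(\Xi\cap X',p)$-cell;
* (A5) $\big(\lambda\setminus(F\cup\{O_0,O_1\})\big)\times Q\times Q$.

If $u\in R'$: the set $\{O_0\}\times Q\times Q$, the sets $\{k\}\times C\times Q$ for $k\in F$ and $(\Xi\cap X')$-cells $C$, and (A5). We claim four properties.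

1. *The admissible sets are pairwise disjoint, and the code of every $v\ne u$ lies in one of them.* For $u\in W'_j$: codes of $v\in O'$ lie in (A1) since $\mathrm{col}(u,v)\in\mathrm{Vis}(p)$; those of $v\in R'$ and $v\in W'_k$, $k\notin F$, in (A5); for $v\in W'_j\setminus\{u\}$ note $\mathrm{pos}\,v\ne p$; the rest is clear, also for $u\in R'$.
2. *Every admissible set contains a code.* For (A1) use (E2) with the finite set $\{u\}$; for (A2)–(A4) use (E3) with the finite set $\{u\}$, so that the witness is $\ne u$; for (A5) use (E1). For $u\in R'$ use (E2), (E3) and (E1), where (E1) gives an element of $R'$ other than $u$.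
3. *If $\rho$ is $(F,\Xi)$-invariant and the codes of $v,v'\ne u$ lie in the same $(F,\Xi)$-admissible set, then $(u,v)$ and $(u,v')$ have the same type over $(F,\Xi)$, so $v\in\rho[u]$ iff $v'\in\rho[u]$.* Both $v,v'$ differ from $u$. For $u\in W'_j$: in (A1) the datum (t6) agrees; in (A2) the data (t3) and (t7); in (A3) the datum (t3), and there is no (t7) since $k\not\sim j$; in (A4) the data (t3) and (t4), as $C$ also fixes the side of $p$; in (A5) $v,v'\notin O'\cup\bigcup_{k\in F}W'_k$ and nothing else is recorded. For $u\in R'$ only the class and the position cell of $v$ are recorded.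
4. *If $F\subseteq F^+$ and $\Xi\subseteq\Xi^+$, every $(F,\Xi)$-admissible set is a union of $(F^+,\Xi^+)$-admissible sets.* Cells are refined; and (A5) for $F$ is (A5) for $F^+$ together with the sets $\{k\}\times Q\times Q$, $k\in F^+\setminus F$, which are unions of sets (A2) or (A3) (or of their analogs for $u\in R'$); here $k\ne j$ because $j\in F$.

For $Y=\rho[u]\in\mathcal S_u$ choose $(F,\Xi)$ such that $\rho$ is $(F,\Xi)$-invariant (and $j\in F$ if $u\in W'_j$), and let $Z(Y)$ be the union of the $(F,\Xi)$-admissible sets that contain the code of an element of $Y$. By 2 and 3, an admissible set contains some code, and either only codes of elements of $Y$ or only codes of non-elements. By 1, 2 and 4, each $(F^+,\Xi^+)$-admissible set lies inside exactly one $(F,\Xi)$-admissible set: it contains a code, that code lies in an $(F,\Xi)$-admissible set, and the latter is a union of the pairwise disjoint finer ones. So replacing $(F,\Xi)$ by a larger pair does not change $Z(Y)$. Comparing two pairs via their union, we see that $Z(Y)$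 depends only on $Y$, not on $\rho$ or $(F,\Xi)$. For $v\ne u$ we have $v\in Y$ iff the code of $v$ is in $Z(Y)$, and $u\notin Y$; so $Z(Y)$ determines $Y$. Using a common pair for $Y\subseteq\tilde Y$ we get $Z(Y)\subseteq Z(\tilde Y)$.

By the form of the admissible sets, $Z(Y)$ is $p$-tame via $(\Xi\cap(X'\cup X_\ell),\,F\cup\{O_0,O_1\})$, and $\mathrm{bd}(Z(Y))\subseteq X'\cup X_\ell$ by Lemma 6. In the last statement take $k\in F$. All codes of elements of $Y$ have first coordinate $k$, so $Z(Y)$ is a union of sets (A3) or (A4) with this $k$. Hence it is $p$-tame via $(\Xi\cap X',\{k\})$, and $\mathrm{bd}(Z(Y))\subseteq X'$. $\square$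

What matters is the kind of cut that is absent: outside the core no section has a boundary point in $X_{\mathsf o}$, and sections inside a non-adjacent class have none in $X_\ell$.

## 12. Under (H) every homomorphism of the algebras comes from the graphs

**Proposition 15.** Suppose there is a map $n\mapsto n^{\ast}$ on $N$ such that $\Gamma,\Gamma'$ satisfy (H). Then every homomorphism $h:\mathfrak A_\Gamma\to\mathfrak A_{\Gamma'}$ equals $h_f$ for a unique injective homomorphism $f:\Gamma\to\Gamma'$.

Uniqueness is clear, since $h_f(W_i)=W'_{f(i)}$ by (t2). Steps 1 and 2 below use only that $h$ is injective Boolean with (P1), (P2), so they hold for $h^\circ$ too. Write $(-\infty,r)$ for $(-\infty,r)_Q$.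

**Step 1: the core is preserved, with its colors.** We show $h(O)=O'$ and $h(\mathrm{Col}_{\mathsf o}(c))=\mathrm{Col}'_{\mathsf o}(c)$ for $c\in\mathrm{Int}_{\mathsf o}$.

Let $u\in h(O)$ and $Y_r=h(\mathrm{Col}_{\mathsf o}((-\infty,r)))[u]$ for $r\in X_{\mathsf o}$. For $r<r'$, (E2) gives $\mathrm{dom}(\mathrm{Col}_{\mathsf o}((r,r')_Q))=O$. So by (11.1) the chain $(Y_r)$ is strictly increasing. Also $u\notin Y_r$, since $\mathrm{Col}_{\mathsf o}(c)\cap\mathrm{Id}=\emptyset$ and $h(\mathrm{Id})=\mathrm{Id}$. Suppose $u\notin O'$. By Lemma 14, $(Z(Y_r))_{r\in X_{\mathsf o}}$ is a strictly increasing chain of $p$-tame sets with $\mathrm{bd}(Z(Y_r))\subseteq X'\cup X_\ell$, a set disjoint from $X_{\mathsf o}$. So $r\notin\mathrm{bd}(Z(Y_r))$ for all $r\in X_{\mathsf o}$. By Lemma 8 with $D=X_{\mathsf o}$, the set $X_{\mathsf o}$ is small, against (R1). Hence $h(O)\subseteq O'$. It is non-empty as $h$ is injective. All points of $O'$ have the same unary type, so no $Z\in\mathrm{Un}(\Gamma')$ splits $O'$; thus $h(O)=O'$.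

By (P1), $h(\mathrm{Col}_{\mathsf o}(c))\subseteq(O'\times O')\setminus\mathrm{Id}$. For such pairs the type over $(F,\Xi)$ amounts to the $(\Xi\cap X_{\mathsf o})$-cell of the color. So $h(\mathrm{Col}_{\mathsf o}(c))=\mathrm{Col}'_{\mathsf o}(g(c))$ with $g(c)\in\mathrm{Int}_{\mathsf o}$, and $g(c)$ is unique because all colors occur by (E2). Since $\mathrm{Col}_{\mathsf o}(Q)=(O\times O)\setminus\mathrm{Id}$ is sent to $(O'\times O')\setminus\mathrm{Id}$, $g$ is a Boolean homomorphism $\mathrm{Int}_{\mathsf o}\to\mathrm{Int}_{\mathsf o}$; it is injective since $h$ is. By Lemma 10, $g=\mathrm{id}$.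

**Step 2: a point in the image of $W_i$ reveals its sort and position through the colors it sees.** Let $i\in I$, $n=\sigma(i)$, $u\in h(W_i)$. Let $L_u=\{r\in X':u\notin h(\mathrm{Low}_{i,r})\}$, an initial segment of $X'$. We shall prove that $u$ is a point of sort $n$ in some class $W'_j$ and that $L_u=\{r\in X':r<\mathrm{pos}\,u\}$.

For $r\in X_{(n,\varepsilon)}$ put $E^\varepsilon_r=\mathrm{Col}_{i,\varepsilon}((-\infty,r))$. By (E2) each $v\in W_i$ sees from $O$ exactly the colors in $\mathrm{Vis}(\mathrm{pos}\,v)$. So for $r<r'$ in $X_{(n,\varepsilon)}$, a point $v$ is in $\mathrm{dom}(E^0_{r'}\setminus E^0_r)$ iff some $q\in(r,r')_Q$ is below $\mathrm{pos}\,v$, and in $\mathrm{dom}(E^1_{r'}\setminus E^1_r)$ iff some such $q$ is above $\mathrm{pos}\,v$. Hence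
$$\mathrm{dom}(E^0_{r'}\setminus E^0_r)=W_i\setminus\mathrm{Low}_{i,r},\qquad\mathrm{dom}(E^1_{r'}\setminus E^1_r)=\mathrm{Low}_{i,r'}.\tag{12.1}$$
By (11.1), $r\mapsto h(E^0_r)[u]$ is injective on $L_u\cap X_{(n,0)}$, and $r\mapsto h(E^1_r)[u]$ is injective on $X_{(n,1)}\setminus L_u$. At least one of these two index sets has size $2^\lambda$. Indeed, fix $r_0\in X'$. If $r_0\in L_u$, all $r<r_0$ in $X_{(n,0)}$ are in $L_u$; otherwise all $r>r_0$ in $X_{(n,1)}$ are outside $L_u$. Now use (R1).

By (P1) and Step 1, $h(E^\varepsilon_r)[u]\subseteq O'$; and $u\notin O'=h(O)$, as $W_i\cap O=\emptyset$. If $u\in R'$, all pairs $(u,w)$, $w\in O'$, have the same type, so a section of an element of $\mathrm{Bin}(\Gamma')$ at $u$ contains $O'$ or misses it. This leaves at most two values and contradicts injectivity on a set of size $2^\lambda$. So $u\in W'_j$ for some $j$. Let $p=\mathrm{pos}\,u$ and $m=\sigma'(j)$. By invariance and (E2),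
$$\begin{aligned}h(E^0_r)[u]&=\{w\in O':\mathrm{col}(u,w)\in\{0\}\times Y^0_r\cup\{1\}\times Y^1_r\},\\ h(E^1_r)[u]&=\{w\in O':\mathrm{col}(u,w)\in\{0\}\times V^0_r\cup\{1\}\times V^1_r\}\end{aligned}\tag{12.2}$$
with unique $Y^0_r,V^0_r\subseteq(-\infty,p)_Q$ and $Y^1_r,V^1_r\subseteq(p,\infty)_Q$. By (t6), $Y^\varepsilon_r$ and $V^\varepsilon_r$ are unions of $(\Xi,p)$-cells with $\Xi\subset X_{(m,\varepsilon)}$ finite. So their boundary points lie in $X_{(m,\varepsilon)}$ (Lemma 6), and are $<p$ for $\varepsilon=0$ and $>p$ for $\varepsilon=1$, since each $e\in L'$ on the other side of $p$ has a neighborhood that misses the set. The pairs $(Y^0_r,Y^1_r)_{r\in X_{(n,0)}}$ and $(V^0_r,V^1_r)_{r\in X_{(n,1)}}$, viewed as subsets of $\mathfrak D$, are increasing chains of $p$-tame sets. Apply Lemma 8 to the first chain with $D=L_u\cap X_{(n,0)}$, and to the second with $D=X_{(n,1)}\setminus L_u$. An index $r\in X_{(n,0)}$ that is a boundary point of $Y^0_r$ or $Y^1_r$ lies in $X_{(m,0)}$ or $X_{(m,1)}$; by the disjointness of the $X_t$ it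 is a boundary point of $Y^0_r$, and $m=n$. Similarly for the second chain. This gives:

* (12.3) for all but a small set of $r\in L_u\cap X_{(n,0)}$: $r\in\mathrm{bd}(Y^0_r)$, $m=n$, $r<p$;
* (12.4) for all but a small set of $r\in X_{(n,1)}\setminus L_u$: $r\in\mathrm{bd}(V^1_r)$, $m=n$, $r>p$.

As one of the index sets has size $2^\lambda$, $m=n$. If some $r_0\in L_u$ had $r_0>p$, then the $2^\lambda$ many $r\in X_{(n,0)}$ with $p<r<r_0$ would be in $L_u$, against (12.3). If some $r_0\in X'\setminus L_u$ had $r_0<p$, then the $2^\lambda$ many $r\in X_{(n,1)}$ with $r_0<r<p$ would be outside $L_u$, against (12.4). So $L_u=\{r\in X':r<p\}$. Since $u\in h(W_i)$ was arbitrary,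
$$h(W_i)\subseteq\bigcup_{\sigma'(j)=\sigma(i)}W'_j,\qquad h(\mathrm{Low}_{i,r})=\{u\in h(W_i):\mathrm{pos}\,u<r\}\quad(r\in X').\tag{12.5}$$

Next we determine all colors. Lemma 9 with $t=(n,0)$, $J=(-\infty,p)_Q$, $J^{\ast}=\{r\in X_{(n,0)}:r<p\}=L_u\cap X_{(n,0)}$ and (12.3) give $Y^0_r=\{q<p:q<r\}$ for $r<p$ in $X_{(n,0)}$. By (R1) the union of these sets is $(-\infty,p)_Q$, so by monotonicity $Y^0_r=(-\infty,p)_Q=\{q<p:q<r\}$ for $r>p$ too. Lemma 9 with $t=(n,1)$, $J=(p,\infty)_Q$, $J^{\ast}=\{r\in X_{(n,1)}:r>p\}$ and (12.4) give $V^1_r=\{q>p:q<r\}$ for $r>p$ in $X_{(n,1)}$. By (R1) the intersection of these sets is empty, so by monotonicity $V^1_r=\emptyset$ for $r<p$. Since $E^0_r\cap E^1_s=\emptyset$, and all colors in $\mathrm{Vis}(p)$ occur at $u$, the sets $Y^\varepsilon_r$ and $V^\varepsilon_s$ are disjoint for all $r,s,\varepsilon$. As $\bigcup_sV^1_s=(p,\infty)_Q$ and $\bigcup_rY^0_r=(-\infty,p)_Q$, we get $Y^1_r=\emptyset$ and $V^0_s=\emptyset$.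

Further, $h(\mathrm{Col}_{i,0}(Q))$ and $h(\mathrm{Col}_{i,1}(Q))$ are disjoint subsets of $h(W_i)\times O'$ and contain all $h(E^0_r)$, resp. all $h(E^1_s)$. So their sections at $u$ contain, and by disjointness are equal to, the set of all $w\in O'$ with $\mathrm{col}(u,w)\in\{0\}\times Q$, resp. $\{1\}\times Q$. For $c=(-\infty,r)$ we have just computed $h(\mathrm{Col}_{i,\varepsilon}(c))$. Since $\mathrm{Int}_{(n,\varepsilon)}$ is generated by the $(-\infty,r)$, we obtain
$$h(\mathrm{Col}_{i,\varepsilon}(c))=\{(u,w)\in h(W_i)\times O':\mathrm{col}(u,w)\in\{\varepsilon\}\times c\}\quad(c\in\mathrm{Int}_{(n,\varepsilon)}).\tag{12.6}$$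
The same for $h^\circ$, which has the same unary part, gives $h(\mathrm{Col}_{i,\varepsilon}(c)^{-1})=h(\mathrm{Col}_{i,\varepsilon}(c))^{-1}$.

**Step 3: the image of $W_i$ meets only finitely many classes, and at each position exactly one.** After Step 2 the only remaining freedom is that $h(W_i)$ may be spread over several classes of the right sort. We limit this by the order.

Let $V=h(W_i)$ and $\varphi=h(\mathrm{Ord}_i)\subseteq V\times V$, both invariant for $(F,\Xi)$. All points outside $O'\cup\bigcup_{j\in F}W'_j$ have the same unary type, they include $R'$, and $V\cap(R'\cup O')=\emptyset$. So $V\subseteq\bigcup_{j\in F}W'_j$, and by (t3) $V\cap W'_j=\{u\in W'_j:\mathrm{pos}\,u\in K^i_j\}$ with $K^i_j$ a union of $(\Xi\cap X')$-cells for $j\in F$; put $K^i_j=\emptyset$ for $j\notin F$. Let $J_i=\{j:K^i_j\ne\emptyset\}$, a finite set, non-empty since $V\neq\emptyset$. By (E3) every cell contains positions of points of $W'_j$, so the $K^i_j$ are determined by $V$.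

We have $\mathrm{Low}_{i,r}\times(W_i\setminus\mathrm{Low}_{i,r})\subseteq\mathrm{Ord}_i$, and the reversed rectangle is disjoint from $\mathrm{Ord}_i$. By (R1) there is an $r\in X'$ between any two positions, so (P1) and (12.5) give for $u,v\in V$:
$$\mathrm{pos}\,u<\mathrm{pos}\,v\Rightarrow(u,v)\in\varphi,\qquad\mathrm{pos}\,v<\mathrm{pos}\,u\Rightarrow(u,v)\notin\varphi.\tag{12.7}$$

*The $K^i_j$ $(j\in J_i)$ are pairwise disjoint.* Suppose $j\ne k$ and some $(\Xi\cap X')$-cell $C$ is contained in $K^i_j\cap K^i_k$. Take $u\in W'_j$ with $\mathrm{pos}\,u\in C$, and by (E3) $v,v'\in W'_k$ with positions in $C$, above resp. below $\mathrm{pos}\,u$, and (if $j\sim k$) with $\mathrm{col}(u,v)=\mathrm{col}(u,v')$. All three points are in $V$. Types do not compare positions across different classes, so $(u,v)$ and $(u,v')$ have the same type over $(F,\Xi)$. But by (12.7) $(u,v)\in\varphi$ and $(u,v')\notin\varphi$, a contradiction.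

*$\bigcup_jK^i_j=Q$.* For $r<r'$ in $X'$, $\mathrm{Low}_{i,r'}\setminus\mathrm{Low}_{i,r}\ne\emptyset$ by (E3), so $h(\mathrm{Low}_{i,r'}\setminus\mathrm{Low}_{i,r})\ne\emptyset$, and by (12.5) $\bigcup_jK^i_j$ meets $(r,r')_Q$. By (R1) every $(\Xi\cap X')$-cell contains such an interval, so $\bigcup_jK^i_j$ meets every cell; and it is a union of cells.

**Step 4: edges are preserved: if $i\sim l$, $j\in J_i$, $k\in J_l$, then $j\sim k$.** Here the cuts in $X_\ell$ are used. Let $u\in h(W_i)\cap W'_j$, and let $r_1<r_2$ in $X'$ with $(r_1,r_2)_Q\subseteq K^l_k$. For $c\in\mathrm{Int}_\ell$ let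
$$\rho_c=\mathrm{Col}_{il}(c)\cap\big(U\times(\mathrm{Low}_{l,r_2}\setminus\mathrm{Low}_{l,r_1})\big).\tag{12.8}$$
If $c\ne\emptyset$, then $\mathrm{dom}\,\rho_c=W_i$: for $v\in W_i$ use (E3) for $W_l$ with $F=\{v\}$, a prescribed color in $c$, and $a<b$ in $(r_1,r_2)_Q$. So by (11.1) the chain $Y_r=h(\rho_{(-\infty,r)})[u]$ $(r\in X_\ell)$ is strictly increasing, as the difference of two members comes from $\rho_{(r,r')_Q}$. By (P1) and (12.5), $Y_r\subseteq\{v\in h(W_l):r_1<\mathrm{pos}\,v<r_2\}$. This set is contained in $W'_k$: if $v\in h(W_l)\cap W'_{k'}$ has $\mathrm{pos}\,v\in K^l_k$, then $\mathrm{pos}\,v\in K^l_{k'}\cap K^l_k$, so $k'=k$ by Step 3 for $l$. Also $u\notin Y_r$, since $h(W_i)\cap h(W_l)=\emptyset$.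

Suppose $j\not\sim k$ (possibly $j=k$). By Lemma 14, $(Z(Y_r))_{r\in X_\ell}$ is a strictly increasing chain of $(\mathrm{pos}\,u)$-tame sets with $\mathrm{bd}(Z(Y_r))\subseteq X'$, which is disjoint from $X_\ell$. So Lemma 8 with $t=\ell$, $D=X_\ell$ makes $X_\ell$ small, a contradiction to (R1). Hence $j\sim k$.

**Step 5: by (H) nothing merges, and the graph map $f$ appears.** Let $i\in I$ have sort $n$. By (H) it has a neighbor $l$ of sort $n^{\ast}$. Let $k\in J_l$; then $\sigma'(k)=n^{\ast}$ by (12.5). All $j\in J_i$ have sort $n$ by (12.5) and are adjacent to $k$ by Step 4. By (H), $|J_i|=1$, say $J_i=\{f(i)\}$. By Step 3, $K^i_{f(i)}=Q$, so $h(W_i)=W'_{f(i)}$. The map $f$ preserves sorts by (12.5) and adjacency by Step 4. It is injective, because $h(W_i)\cap h(W_l)=\emptyset$ for $i\ne l$. By (12.5), $h(\mathrm{Low}_{i,r})=\mathrm{Low}'_{f(i),r}$. By (12.7), the injectivity of $\mathrm{pos}$ on $W'_{f(i)}$ and $\mathrm{Ord}_i\cap\mathrm{Id}=\emptyset$, we have $h(\mathrm{Ord}_i)=\mathrm{Ord}'_{f(i)}$. By (12.6), $h(\mathrm{Col}_{i,\varepsilon}(c))=\mathrm{Col}'_{f(i),\varepsilon}(c)$,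 and the same for converses.

**Step 6: the colors along edges are preserved: $h(\mathrm{Col}_{il}(c))=\mathrm{Col}'_{f(i)f(l)}(c)$ for $i\sim l$, $c\in\mathrm{Int}_\ell$.** This is the last kind of generator. By (P1), $h(\mathrm{Col}_{il}(c))\subseteq W'_{f(i)}\times W'_{f(l)}$, and $f(i)\sim f(l)$. By invariance,
$$h(\mathrm{Col}_{il}(c))=\{(u,v)\in W'_{f(i)}\times W'_{f(l)}:(\mathrm{pos}\,u,\mathrm{pos}\,v,\mathrm{col}(u,v))\in Z_c\},$$
where $Z_c\subseteq Q^3$ is a union of products of a $(\Xi\cap X')$-cell, a $(\Xi\cap X')$-cell and a $(\Xi\cap X_\ell)$-cell for some finite $\Xi$. By (E3), used twice, every such product is realized by a pair. So $Z_c$ is unique (compare different $\Xi$ via their union), and $c\mapsto Z_c$ is a Boolean homomorphism; $Z_Q=Q^3$ because $\mathrm{Col}_{il}(Q)=W_i\times W_l$.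

Fix $q_1,q_2\in Q$. Then $g(c)=\{q:(q_1,q_2,q)\in Z_c\}$ is a Boolean homomorphism $\mathrm{Int}_\ell\to\mathrm{Int}_\ell$. It is injective: suppose $c\ne\emptyset$ but $g(c)=\emptyset$. Then $Z_c\cap(C_1\times C_2\times Q)=\emptyset$ for the $(\Xi\cap X')$-cells $C_1\ni q_1$ and $C_2\ni q_2$. Choose $u\in W'_{f(i)}$ with $\mathrm{pos}\,u\in C_1$, and $r_1<r_2$ in $X'$ with $(r_1,r_2)_Q\subseteq C_2$. With $\rho_c$ as in (12.8), $\mathrm{dom}\,\rho_c=W_i$, so $u\in h(W_i)=\mathrm{dom}\,h(\rho_c)$ by (P2). So there is $v$ with $(u,v)\in h(\rho_c)\subseteq h(\mathrm{Col}_{il}(c))$, and $r_1<\mathrm{pos}\,v<r_2$ by (P1) and (12.5). Thus $\mathrm{pos}\,v\in C_2$, a contradiction. By Lemma 10, $g=\mathrm{id}$. As $q_1,q_2$ were arbitrary, $Z_c=Q\times Q\times c$.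

**Step 7: $h=h_f$.** By the definition of $h_f$ and (t1)–(t7), $h_f$ takes
$$\mathrm{Id},\ O,\ W_i,\ \mathrm{Low}_{i,r},\ \mathrm{Ord}_i,\ \mathrm{Col}_{\mathsf o}(c),\ \mathrm{Col}_{i,\varepsilon}(c)^{\pm1},\ \mathrm{Col}_{il}(c)$$
to
$$\mathrm{Id},\ O',\ W'_{f(i)},\ \mathrm{Low}'_{f(i),r},\ \mathrm{Ord}'_{f(i)},\ \mathrm{Col}'_{\mathsf o}(c),\ \mathrm{Col}'_{f(i),\varepsilon}(c)^{\pm1},\ \mathrm{Col}'_{f(i)f(l)}(c),$$
exactly as $h$ does, and both maps satisfy (P1). By (10.6), $h$ and $h_f$ agree on $\mathrm{Bin}(\Gamma)$, so $h=h_f$ by (10.7). $\square$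

## 13. Realizing left-cancellative monoids and categories of monomorphisms

*Proof of Theorem 1.* The converse half is Lemma 3. Let $M$ be left-cancellative, and choose a strong limit cardinal $\lambda>|M|+\aleph_0$. Take $N$ and $\Gamma_M$ as in Section 3; then $|N|\le\lambda$, and $\Gamma_M$ has at most $\lambda$ vertices. By Lemma 12, $\mathfrak A_{\Gamma_M}\in\mathrm{Cs}^{\rm reg}_\alpha\cap\mathrm{Lf}_\alpha$. (H) holds for $\Gamma=\Gamma'=\Gamma_M$. By Proposition 15 and Lemma 13 the endomorphisms of $\mathfrak A_{\Gamma_M}$ are exactly the $h_f$ with $f$ an injective endomorphism of $\Gamma_M$, and $f$ is unique. By Lemma 5 these $f$ are exactly the $f_a$, $a\in M$. So $a\mapsto h_{f_a}$ is a bijection of $M$ onto $\mathrm{End}\,\mathfrak A_{\Gamma_M}$. By Lemmas 5 and 13, $h_{f_a}h_{f_b}=h_{f_af_b}=h_{f_{ab}}$ ($b$ applied first) and $h_{f_1}=\mathrm{id}$. Hence $\mathrm{End}\,\mathfrak A_{\Gamma_M}\cong M$. $\square$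

So for every $\alpha>1$, $\mathrm{IEnd}[\mathrm{Cs}^{\rm reg}_\alpha\cap\mathrm{Lf}_\alpha]$ is the class of all left-cancellative monoids.

*Proof of Theorem 2.* Necessity: by Lemma 3 all homomorphisms between members of $\mathrm{Cs}^{\rm reg}_\alpha\cap\mathrm{Lf}_\alpha$ are injective, so $ab=ac$ implies $b=c$ in every full subcategory.

Sufficiency: let every morphism of $\mathcal K$ be a monomorphism. Choose a strong limit $\lambda$ larger than $\aleph_0$, the number of morphisms of $\mathcal K$, and any prescribed cardinal. Let $N=\{\mathsf a_j,\mathsf b_j:j\in\mathrm{Ob}\,\mathcal K\}\sqcup\{\mathsf c_r:r\in\mathrm{Mor}\,\mathcal K\}$. Then $|N|\le\lambda$, as there are at most as many objects as morphisms. For an object $k$ let $\Gamma_k$ have the vertices $(x,\mathsf a_j)$ and $(x,\mathsf b_j)$ for $x\in\mathcal K(j,k)$, and $(y,\mathsf c_r)$ for $r\in\mathcal K(j',j)$, $y\in\mathcal K(j',k)$. The second component is the sort. The edges are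
$$(x,\mathsf a_j)\sim(x,\mathsf b_j),\qquad(y,\mathsf b_{j'})\sim(y,\mathsf c_r),\qquad(x,\mathsf a_j)\sim(xr,\mathsf c_r)\tag{13.1}$$
for $r\in\mathcal K(j',j)$, $x\in\mathcal K(j,k)$, $y\in\mathcal K(j',k)$. We use one fixed family $(X_t)_{t\in T}$ for all $k$.

(H) holds for all pairs $\Gamma_k,\Gamma_{k'}$ with $\mathsf a_j^{\ast}=\mathsf b_j$, $\mathsf b_j^{\ast}=\mathsf a_j$, $\mathsf c_r^{\ast}=\mathsf b_{j'}$ ($r\in\mathcal K(j',j)$). The required neighbors exist by (13.1). The only neighbor of $(x,\mathsf b_j)$ of sort $\mathsf a_j$ is $(x,\mathsf a_j)$, that of $(x,\mathsf a_j)$ of sort $\mathsf b_j$ is $(x,\mathsf b_j)$, and that of $(y,\mathsf b_{j'})$ of sort $\mathsf c_r$ is $(y,\mathsf c_r)$.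

Let $f:\Gamma_k\to\Gamma_{k'}$ be a homomorphism. By the first two kinds of edges it acts on the first components of vertices of sorts $\mathsf a_j$ and $\mathsf b_j$ by one map $g_j:\mathcal K(j,k)\to\mathcal K(j,k')$, and on those of sort $\mathsf c_r$, $r\in\mathcal K(j',j)$, by $g_{j'}$. The only neighbor of $(z,\mathsf a_j)$ of sort $\mathsf c_r$ is $(zr,\mathsf c_r)$, so the third kind gives $g_{j'}(xr)=g_j(x)r$. Hence for $x\in\mathcal K(j,k)$ we have $g_j(x)=g_j(1_kx)=g_k(1_k)x=ax$ with $a=g_k(1_k)\in\mathcal K(k,k')$. Conversely, for every $a\in\mathcal K(k,k')$ the map $f_a:(x,s)\mapsto(ax,s)$ is a homomorphism $\Gamma_k\to\Gamma_{k'}$ by associativity, and it is injective because $a$ is monic. Different $a$ give different maps, as $f_a(1_k,\mathsf a_k)=(a,\mathsf a_k)$; and $f_{a'}f_a=f_{a'a}$, $f_{1_k}=\mathrm{id}$.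

By Proposition 15 and Lemma 13, $k\mapsto\mathfrak A_{\Gamma_k}$, $a\mapsto h_{f_a}$ is a full and faithful functor into the category in question (its values are in $\mathrm{Cs}^{\rm reg}_\alpha\cap\mathrm{Lf}_\alpha$ by Lemma 12). It is injective on objects if the bases are chosen pairwise different, for instance by replacing the base $\lambda$ of $\mathfrak U_{\Gamma_k}$ by $\{k\}\times\lambda$. So $\mathcal K$ is isomorphic to a full subcategory. Finally, $|A_{\Gamma_k}|\ge|X_{\mathsf o}|=2^\lambda$, because the elements $\mathrm{Col}_{\mathsf o}((-\infty,r))$, $r\in X_{\mathsf o}$, are distinct by (E2). As $\lambda$ exceeds any prescribed cardinal, the algebras can be made arbitrarily large. $\square$
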